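\title{Linear spaces of real symmetric matrices of corank at most one}

\begin{abstract}
Let $d(n,k,\mathbb R)$ be the least integer $\ell$ such that every $\ell$-dimensional space of real symmetric $n\times n$ matrices contains a nonzero matrix of rank at most $k$. These numbers decrease weakly in $k$, and we ask whether they decrease strictly. The answer is no: $d(8,6,\mathbb R)=d(8,7,\mathbb R)=6$. More generally, let $2^v$ be the largest power of $2$ dividing $n$. Then $d(n,n-2,\mathbb R)=d(n,n-1,\mathbb R)$ whenever $v\ge3$ and $v\equiv0,3\pmod 4$, while $d(n,n-2,\mathbb R)>d(n,n-1,\mathbb R)$ whenever $n\ge 3$ and $8\nmid n$. The proof attaches to a space of matrices of rank at least $n-1$ an odd map from a sphere to the invertible complex symmetric matrices and computes its homotopy class from the eigenbundles.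
\end{abstract}

\section{The question and the answer}\label{sec:intro}

For a field $\mathbb F$ let $S_n(\mathbb F)$ be the space of symmetric $n\times n$ matrices over $\mathbb F$. For $n\ge2$ and $1\le k\le n-1$ let $d(n,k,\mathbb F)$ be the least integer $\ell$ such that every $\ell$-dimensional subspace of $S_n(\mathbb F)$ contains a nonzero matrix of rank at most $k$. A matrix of rank at most $k$ has rank at most $k+1$, so
\begin{equation}\label{eq:chain}
d(n,1,\mathbb F)\ge d(n,2,\mathbb F)\ge\cdots\ge d(n,n-2,\mathbb F)\ge d(n,n-1,\mathbb F).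
\end{equation}
The following question is posed in \cite{bounded}: \emph{for $\mathbb F=\mathbb R$, are all inequalities in \eqref{eq:chain} strict for every $n\ge3$?}

It is convenient to work with
\[
m(n,k)=d(n,k,\mathbb R)-1,
\]
the largest dimension of a subspace of $S_n(\mathbb R)$ all of whose nonzero elements have rank at least $k+1$. It measures how large a linear space can be that meets the cone of matrices of rank at most $k$ only in $0$. This cone has codimension $\binom{n-k+1}2$, and a subspace of that dimension in general position avoids it, so $m(n,k)\ge\binom{n-k+1}2$ (Lemma~\ref{lem:count}). Over $\mathbb C$ this count is exact (Remark~\ref{rem:complex}), and the chain \eqref{eq:chain} is strict. Over $\mathbb R$ special subspaces do better than general ones. A real symmetric matrix of rank one is $\pm xx^T$ with $x\neq0$ and has nonzero trace, so the hyperplane of matrices of trace zero contains none, and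
\begin{equation}\label{eq:rankone}
d(n,1,\mathbb R)=\dim S_n(\mathbb R)=\binom{n+1}2 .
\end{equation}

This paper is about the other end of the chain. Call a subspace $W\subset S_n(\mathbb R)$ \emph{nonsingular} if its nonzero elements are invertible, and \emph{almost nonsingular} if its nonzero elements have rank at least $n-1$. The largest dimensions of such spaces are $m(n,n-1)$ and $m(n,n-2)$. A nonsingular space must avoid the hypersurface $\det A=0$; an almost nonsingular space must avoid only a cone of codimension three. One would guess that so much more room always allows at least one more dimension. The guess is right when $8\nmid n$, and it fails at $n=8$.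

\begin{theorem}\label{thm:A}
$d(8,6,\mathbb R)=d(8,7,\mathbb R)=6$. Thus strict inequality in \eqref{eq:chain} fails for $\mathbb F=\mathbb R$ and $n=8$.
\end{theorem}

For the general statement, let $v=v_2(n)$ be the exponent of $2$ in $n$, and let $\rho$ be the Radon--Hurwitz function: $\rho(2^{4a+b}c)=8a+2^b$ for $a\ge0$, $0\le b\le3$ and $c$ odd.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] For every even $n\ge4$ we have $d(n,n-1,\mathbb R)=\rho(n/2)+2$ and $d(n,n-2,\mathbb R)\in\{\rho(n/2)+2,\ \rho(n/2)+3\}$.
\item[(2)] If $v\ge3$ and $v\equiv0$ or $3\pmod4$, then $d(n,n-2,\mathbb R)=d(n,n-1,\mathbb R)=\rho(n/2)+2$. So \eqref{eq:chain} is not strict for infinitely many $n$.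
\item[(3)] If $v\in\{1,2\}$ and $n\ge4$, then $d(n,n-2,\mathbb R)=\rho(n/2)+3>d(n,n-1,\mathbb R)$. If $n\ge3$ is odd, then $d(n,n-1,\mathbb R)=2$ and $d(n,n-2,\mathbb R)\ge4$. So the last inequality in \eqref{eq:chain} is strict whenever $8\nmid n$.
\item[(4)] We have $(d(3,1,\mathbb R),d(3,2,\mathbb R))=(6,2)$ and $(d(4,1,\mathbb R),d(4,2,\mathbb R),d(4,3,\mathbb R))=(10,5,4)$. So for $n=3$ and $n=4$ all inequalities in \eqref{eq:chain} are strict.
\end{enumerate}
\end{theorem}

The value of $d(n,n-1,\mathbb R)$ is the theorem of Adams, Lax and Phillips; it is reproved in Section~\ref{sec:odd}. Theorem~\ref{thm:B} decides whether $d(n,n-2,\mathbb R)>d(n,n-1,\mathbb R)$ for every $n\ge3$ except those with $v\ge5$ and $v\equiv1,2\pmod4$. For these $n$ it shows only that the difference is $0$ or $1$, and we do not decide which value occurs.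

Throughout, $p(n)=\rho(n/2)+1$ for $n$ even and $p(n)=1$ for $n$ odd. With $a\ge0$,
\begin{equation}\label{eq:table}
\begin{array}{c|ccccc}
v&0&4a+1&4a+2&4a+3&4a+4\\ \hline
p(n)&1&8a+2&8a+3&8a+5&8a+9
\end{array}
\end{equation}
and in particular $p(2)=2$, $p(4)=3$, $p(8)=5$.

The argument runs as follows. Both kinds of subspace produce odd maps from spheres to the space $\Sigma_n$ of invertible complex symmetric matrices, and an odd map $S^N\to\Sigma_n$ can exist only if $N\le p(n)$. For even $n$ this gives $m(n,n-1)=p(n)$ and $m(n,n-2)\le p(n)+1$, and it shows that in the extreme case $\dim W=p(n)+1$ the odd map attached to $W$ cannot be null-homotopic (Section~\ref{sec:odd}). The main step, Proposition~\ref{prop:null}, says that this map is always null-homotopic when the sphere has dimension $4s+1\ge5$ and at most $n-1$. Section~\ref{sec:two} shows the mechanism on $2\times2$ matrices.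

All maps are continuous, homotopies are free unless base points are mentioned, and cohomology is singular cohomology with rational coefficients.

\section{Two lower bounds}\label{sec:lower}

\begin{lemma}\label{lem:count}
For $1\le k\le n-1$ we have $m(n,k)\ge\binom{n-k+1}2$. In particular $m(n,n-2)\ge3$ for $n\ge3$.
\end{lemma}

\begin{proof}
Put $D=\binom{n+1}2$ and $c=\binom{n-k+1}2$. We first parametrize the matrices of a given rank $r$. Let $A\in S_n(\mathbb R)$ have rank $r$, let $I$ be a set of $r$ indices whose columns form a basis of the column space, and write $A=A_{\bullet I}Z$ with $Z$ of size $r\times n$. The rows indexed by $I$ are the transposes of these columns, so $A_{I\bullet}=A_{II}Z$ has rank $r$ and $A_{II}$ is invertible. After a permutation that puts $I$ first,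
\[
A=\begin{pmatrix}X&Y\\Y^T&Y^TX^{-1}Y\end{pmatrix},\qquad X\in S_r(\mathbb R)\ \text{invertible},
\]
because the Schur complement of $X$ has rank $r-r=0$. Hence the matrices of rank at most $k$, including $0$, are covered by finitely many images of smooth maps defined on open subsets of Euclidean spaces of dimensions $\binom{r+1}2+r(n-r)=D-\binom{n-r+1}2\le D-c$.

Call $(A_1,\dots,A_c)\in S_n(\mathbb R)^c$ bad if some nontrivial linear combination of the $A_j$ has rank at most $k$. After scaling one coefficient to $1$, a bad tuple satisfies $A_i=A-\sum_{j\ne i}t_jA_j$ for some $i$, some real $t_j$ and some $A$ of rank at most $k$. So the bad tuples are covered by finitely many smooth images of open sets of dimension at most $(D-c)+(c-1)+(c-1)D=cD-1$, and they form a null set in the $cD$-dimensional space $S_n(\mathbb R)^c$. A tuple that is not bad is linearly independent, and the nonzero elements of its span have rank at least $k+1$.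
\end{proof}

\begin{remark}\label{rem:complex}
The same proof gives $d(n,k,\mathbb C)\ge c+1$. It also shows that the complex matrices of rank at most $k$ form a projective variety of codimension $c$, and such a variety meets every linear subspace of projective dimension $c$. Hence $d(n,k,\mathbb C)=\binom{n-k+1}2+1$.
\end{remark}

Quaternions enter three times, so we fix notation. Let $\mathbb H=\mathbb R^4$ have the orthonormal basis $1,\mathbf i,\mathbf j,\mathbf k$, and let $L_y(q)=yq$ and $R_y(q)=qy$. Then $L_y^T=L_{\bar y}$ and $R_y^T=R_{\bar y}$, and $L_xR_y=R_yL_x$ by associativity. Thus $L_yL_y^T=L_y^TL_y=|y|^2I$, and for $y\in\operatorname{Im}\mathbb H$ the maps $L_y,R_y$ are skew with square $-|y|^2I$. For $x,y\in\operatorname{Im}\mathbb H=\mathbb R^3$ we have $xy=-\langle x,y\rangle+x\times y$. For a unit quaternion $q$ the map $x\mapsto qxq^{-1}$ is a rotation of $\operatorname{Im}\mathbb H$, and it determines $q$ up to sign.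

The Radon--Hurwitz theorem provides, for every $r\ge1$, a linear injection $y\mapsto Y(y)$ of $\mathbb R^{\rho(r)}$ into the real $r\times r$ matrices with $YY^T=Y^TY=|y|^2I$. For $r=4$ one takes $Y(y)=L_y$, $y\in\mathbb H$.

\begin{lemma}\label{lem:RH}
For every $n\ge2$ we have $m(n,n-1)\ge p(n)$.
\end{lemma}

\begin{proof}
For $n$ odd take the line $\mathbb RI$. For $n=2q$ take the matrices
\[
\begin{pmatrix}tI_q&Y(y)\\Y(y)^T&-tI_q\end{pmatrix},\qquad (t,y)\in\mathbb R\oplus\mathbb R^{\rho(q)} .
\]
They form a space of dimension $\rho(q)+1=p(n)$, and the square of such a matrix is $(t^2+|y|^2)I_n$.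
\end{proof}

\section{Odd maps to complex symmetric matrices}\label{sec:odd}

Let $\Sigma_n=\{M\in GL_n(\mathbb C):M^T=M\}$. A map $F$ on a sphere is \emph{odd} if $F(-x)=-F(x)$. For $A\in S_n(\mathbb R)$ let $\lambda_1(A)\le\dots\le\lambda_n(A)$ be the eigenvalues. They are continuous in $A$, and $\lambda_j(-A)=-\lambda_{n+1-j}(A)$. Subspaces of $S_n(\mathbb R)$ carry a fixed Euclidean norm.

\subsection{From subspaces to odd maps}

The matrix $tI+iA$, with $t$ real and $A$ real symmetric, has eigenvalues $t+i\lambda_j(A)$. It lies in $\Sigma_n$ unless $t=0$ and $A$ is singular. On a nonsingular space the number $t$ is therefore a free extra variable. On an almost nonsingular space we must give up this variable and choose $t$ as an odd function of $A$ that does not vanish at the singular matrices. For even $n$ the sum of the two middle eigenvalues is such a function.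

\begin{lemma}\label{lem:maps}
\begin{enumerate}
\item[(a)] If $W\subset S_n(\mathbb R)$ is nonsingular, then $(t,A)\mapsto tI+iA$ is an odd map from the unit sphere of $\mathbb R\oplus W$ to $\Sigma_n$.
\item[(b)] Let $n=2q$, let $W\subset S_n(\mathbb R)$ be almost nonsingular, and put $f(A)=\lambda_q(A)+\lambda_{q+1}(A)$. If $A\in W$, $A\neq 0$ and $f(A)=0$, then $\lambda_q(A)<0<\lambda_{q+1}(A)$. The formula $M_W(A)=f(A)I+iA$ defines an odd map from the unit sphere of $W$ to $\Sigma_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $t=0$ then $A\ne0$, so $A$ is invertible.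

(b) If $f(A)=0$, then $\lambda_{q+1}=-\lambda_q\ge0$. Equality would make $0$ a double eigenvalue and the rank at most $n-2$. So $\lambda_q<0<\lambda_{q+1}$, and $A$ is invertible. Hence $f$ does not vanish at singular matrices, and $M_W(A)\in\Sigma_n$. Finally $f(-A)=-\lambda_{q+1}(A)-\lambda_q(A)=-f(A)$.
\end{proof}

\begin{lemma}\label{lem:double}
If an odd map $M:S^N\to\Sigma_n$ is null-homotopic, then there is an odd map $S^{N+1}\to\Sigma_n$.
\end{lemma}

\begin{proof}
Regard $S^N$ as the equator of $S^{N+1}$. A null-homotopy extends $M$ over the upper hemisphere. On the lower hemisphere put $M(y)=-M(-y)$. The two definitions agree on the equator because $M$ is odd there.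
\end{proof}

\subsection{The bound for odd maps}

Let $\gamma$ be the tautological line bundle over $\mathbb{RP}^Q$; it is the quotient of $S^Q\times\mathbb R$ by $(x,t)\sim(-x,-t)$. Let $\varphi(Q)$ be the number of integers $i$ with $0<i\le Q$ and $i\equiv0,1,2,4\pmod8$. By \cite[Theorem~7.4]{Adams}, the group $\widetilde{KO}(\mathbb{RP}^Q)$ is cyclic of order $2^{\varphi(Q)}$, generated by $\gamma-1$. We use this in the following form:
\begin{equation}\label{eq:adams}
\text{if there is an odd map } T:S^Q\to GL_r(\mathbb R),\ \text{then } 2^{\varphi(Q)}\mid r .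
\end{equation}
Indeed, the sum $r\gamma$ of $r$ copies of $\gamma$ is the quotient of $S^Q\times\mathbb R^r$ by $(x,w)\sim(-x,-w)$, and $[x,w]\mapsto([x],T(x)w)$ is an isomorphism onto the trivial bundle, so $r(\gamma-1)=0$.

An odd map $S^N\to\Sigma_n$ is in particular an odd map to $GL_{2n}(\mathbb R)$, which gives $\varphi(N)\le v+1$. This ignores the symmetry of the matrices and is too weak: for $n=8$ it allows $N=8$. The symmetry lets us add six variables while multiplying the size of the matrices only by four.

\begin{proposition}\label{prop:odd}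
If there is an odd map $M:S^N\to\Sigma_n$, then $N\le p(n)$.
\end{proposition}

\begin{proof}
On $\mathbb C^n=\mathbb R^{2n}$ with the inner product $\langle z,w\rangle=\operatorname{Re}z^*w$ let $J$ be multiplication by $i$, so that $J^T=-J$ and $J^2=-1$, and let $\Psi(x)z=\overline{M(x)z}$. The real linear map $\Psi(x)$ is invertible and odd in $x$. It is symmetric, because $\langle\Psi z,w\rangle=\operatorname{Re}\,(Mz)^Tw=\operatorname{Re}z^TMw$ is symmetric in $z$ and $w$; this is where $M^T=M$ is used. It is conjugate linear, so $\Psi J=-J\Psi$.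

On $\mathbb R^{2n}\otimes\mathbb H$, of dimension $8n$, and for $(\xi,a,b)\in S^{N+6}\subset\mathbb R^{N+1}\oplus\operatorname{Im}\mathbb H\oplus\operatorname{Im}\mathbb H$, put
\[
T(\xi,a,b)=T_1+T_2+T_3,\qquad T_1=|\xi|\,\Psi(\xi/|\xi|)\otimes1,\quad T_2=J\otimes L_a,\quad T_3=1\otimes R_b,
\]
with $T_1=0$ for $\xi=0$. The map $T$ is continuous, since $\Psi$ is bounded, and it is odd. The terms $T_1$ and $T_2$ are symmetric and anticommute; $T_3$ is skew and commutes with both. Hence
\[
TT^T=(T_1+T_2)^2-T_3^2=T_1^2+T_2^2-T_3^2=|\xi|^2\,\Psi(\xi/|\xi|)^2\otimes1+|a|^2+|b|^2 ,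
\]
which is positive definite. So $T$ is an odd map $S^{N+6}\to GL_{8n}(\mathbb R)$, and \eqref{eq:adams} gives $\varphi(N+6)\le v+3$.

Suppose $N\ge p(n)+1$. Then $\varphi(p(n)+7)\le\varphi(N+6)\le v+3$. But $\varphi(8)=4$, $\varphi(9)=5$, $\varphi(10)=6$, $\varphi(12)=7$ and $\varphi(Q+8)=\varphi(Q)+4$, so in the five columns of \eqref{eq:table} the number $\varphi(p(n)+7)$ equals
\[
\varphi(8)=4,\quad \varphi(8a+9)=4a+5,\quad \varphi(8a+10)=4a+6,\quad \varphi(8a+12)=4a+7,\quad \varphi(8a+16)=4a+8,
\]
which is $v+4$ in each case. This is a contradiction.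
\end{proof}

For $n=8$ and $N=6$ the proof says that $64\gamma$ would be trivial over $\mathbb{RP}^{12}$, while $\gamma-1$ has order $2^{\varphi(12)}=128$.

\begin{corollary}\label{cor:bounds}
\begin{enumerate}
\item[(a)] For every $n\ge2$ we have $m(n,n-1)=p(n)$.
\item[(b)] Let $n$ be even and let $W\subset S_n(\mathbb R)$ be almost nonsingular. Then $\dim W\le p(n)+1$, and if $\dim W=p(n)+1$, then $M_W:S^{p(n)}\to\Sigma_n$ is not null-homotopic.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) For a nonsingular $W$ the sphere in Lemma~\ref{lem:maps}(a) has dimension $\dim W$, so $\dim W\le p(n)$ by Proposition~\ref{prop:odd}. Lemma~\ref{lem:RH} gives equality.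

(b) The sphere in Lemma~\ref{lem:maps}(b) has dimension $\dim W-1$, so $\dim W-1\le p(n)$. If equality holds and $M_W$ is null-homotopic, Lemma~\ref{lem:double} gives an odd map $S^{p(n)+1}\to\Sigma_n$, contrary to Proposition~\ref{prop:odd}.
\end{proof}

For even $n\ge4$ the corollary gives $d(n,n-1,\mathbb R)=p(n)+1=\rho(n/2)+2$ and $p(n)+1\le d(n,n-2,\mathbb R)\le p(n)+2$. This proves part (1) of Theorem~\ref{thm:B}. The parity of $n$ matters in (b): for odd $n\ge3$ we have $m(n,n-2)\ge3>p(n)+1$ by Lemma~\ref{lem:count}.

\section{The case of $2\times2$ matrices}\label{sec:two}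

For $n=2$ the whole space $W=S_2(\mathbb R)$ is almost nonsingular, and its dimension is $3=p(2)+1$. By Corollary~\ref{cor:bounds}(b) the map $M_W:S^2\to\Sigma_2$ is not null-homotopic. We look at what prevents a null-homotopy, because the objects that appear are those of the general proof.

Write the points of the sphere as
\[
A=\sin\psi\,I+\cos\psi\begin{pmatrix}\cos\theta&\sin\theta\\ \sin\theta&-\cos\theta\end{pmatrix},\qquad -\tfrac\pi2\le\psi\le\tfrac\pi2,
\]
with latitude $\psi$ and longitude $\theta$. Then $\lambda_1=\sin\psi-\cos\psi$, $\lambda_2=\sin\psi+\cos\psi$ and $f=2\sin\psi$. Away from the poles, the eigenline of $\lambda_1$ is spanned by $e(\theta)=(-\sin\frac\theta2,\cos\frac\theta2)$. Let $P(\theta)$ be the orthogonal projection onto it. With $\mu_j=f+i\lambda_j$,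
\[
M_W=\mu_1P+\mu_2(1-P)=\mu_2\bigl((1-P)+\zeta P\bigr),\qquad \zeta=\mu_1/\mu_2 .
\]
Follow a meridian from the north pole to the south pole. Both $\mu_1$ and $\mu_2$ move from $2+i$ to $-2-i$, and they meet the imaginary axis only at the equator, where $\mu_1=-i$ and $\mu_2=i$. So they pass $0$ on opposite sides, and $\zeta$ runs once around the origin from $1$ to $1$. The scalar $\mu_2$ depends only on $\psi$, so it has a continuous logarithm and can be deformed to $1$. Up to homotopy, then, $M_W$ is the map $(1-P)+\zeta P$, assembled from a loop $\zeta$ in the direction transverse to $\{f=0\}$ and from the line bundle $B$ spanned by $e(\theta)$.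

If the loop $\theta\mapsto P(\theta)$ in $\mathbb{RP}^1$ could be contracted, then $(1-P)+\zeta P$ could be deformed to a map depending on $\psi$ alone (there is no difficulty at the poles, where $\zeta=1$), and such a map factors through an interval and is null-homotopic. But $e(\theta+2\pi)=-e(\theta)$: the bundle $B$ is the M\"obius band.

How can a twisted bundle sit on the equator of a simply connected sphere? Consider the span of the eigenvectors with negative eigenvalue. It is $0$ on the cap $\psi>\pi/4$, it is $B$ on the band $|\psi|<\pi/4$, and it is $\mathbb R^2$ on the cap $\psi<-\pi/4$. Across the circles of singular matrices it jumps by a line bundle, since only one eigenvalue changes sign, and here the line bundle carries the whole twist.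

In general $M_W$ has the same shape, with a bundle $B_q$ of rank $q$ in place of $B$, and the negative eigenbundle again jumps by line bundles. Suppose that the homotopy class of $M_W$ is detected by a characteristic class of $B_q$ that is additive and vanishes on real line bundles. Such a class does not notice the jumps. It therefore extends to the whole sphere, where it vanishes for reasons of degree. This happens on spheres of dimension $4s+1$ with $s\geq 1$.

\section{The null-homotopy}\label{sec:null}

\begin{proposition}\label{prop:null}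
Let $n=2q$ and $N=4s+1$ with $s\ge1$ and $N\le n-1$. Let $W\subset S_n(\mathbb R)$ be almost nonsingular of dimension $N+1$, with unit sphere $X\cong S^N$. Then $M_W:X\to\Sigma_n$ is null-homotopic.
\end{proposition}

We keep $n,q,N,s$ fixed in this section. We first build a cohomology class $u$ that detects null-homotopy in $U(n)$, then show that null-homotopy in $GL_n(\mathbb C)$ implies null-homotopy in $\Sigma_n$, and then evaluate $u$ on $M_W$ through the eigenbundles.

\subsection{Standard facts}\label{sub:facts}

\emph{Chern character.} A complex vector bundle $E$ over a manifold $Z$ has classes $\operatorname{ch}_j(E)\in H^{2j}(Z)$, natural under pullback, such that $\operatorname{ch}=\sum_j\operatorname{ch}_j$ is additive for $\oplus$, multiplicative for $\otimes$, and equal to $\exp c_1$ on line bundles. For a trivial bundle $\operatorname{ch}_j=0$ when $j>0$, and for the conjugate bundle $\operatorname{ch}_j(\overline E)=(-1)^j\operatorname{ch}_j(E)$. For a real bundle $B$ we write $B_{\mathbb C}=B\otimes\mathbb C$.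

\emph{Stable range.} Let $U$, $O$ and $U/O$ be the unions of the spaces $U(r)$, $O(r)$ and $U(r)/O(r)$. The fibrations $U(r)\to U(r+1)\to S^{2r+1}$ and $O(r)\to O(r+1)\to S^r$ show that $\pi_i(U(n))\to\pi_i(U)$ is bijective for $i<2n$, and that $\pi_i(O(n))\to\pi_i(O)$ is bijective for $i\le n-2$ and onto for $i=n-1$.

\emph{Clutching and Bott periodicity.} Gluing trivial bundles over the two cones of the suspension of $S^i$ along a map $S^i\to U(r)$ induces an isomorphism $\pi_i(U)\cong\widetilde K(S^{i+1})$. By Bott's theorems, $\pi_i(U)\cong\mathbb Z$ for $i$ odd, the map $\operatorname{ch}_j:\widetilde K(S^{2j})\to H^{2j}(S^{2j})$ is injective, and $\pi_i(U/O)\cong\mathbb Z$ for $i\equiv1\pmod4$.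

\subsection{A class that detects $\pi_N(U(n))$}

Clutching turns a map $S^N\to U(n)$ into a bundle over $S^{N+1}$, which is detected by $\operatorname{ch}_{2s+1}$ since $N+1=2(2s+1)$. We shall have to compute on a piece of the sphere, so we want an invariant that is the pullback of one class on $U(n)$. Let $S^1=[0,1]/(0\sim1)$, let $\sigma$ generate $H^1(S^1)$, and let $E\to S^1\times U(n)$ be the quotient of $[0,1]\times U(n)\times\mathbb C^n$ by $(0,g,w)\sim(1,g,gw)$. By the K\"unneth theorem $\operatorname{ch}_{2s+1}(E)=1\times u'+\sigma\times u$, and $u'=0$ because $E$ is trivial on $\{\tfrac12\}\times U(n)$. So there is a unique class $u$ with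
\[
\operatorname{ch}_{2s+1}(E)=\sigma\times u,\qquad u\in H^N(U(n)).
\]
For a map $g:Z\to U(n)$ the bundle $E_g=(\mathrm{id}\times g)^*E$ is the quotient of $[0,1]\times Z\times\mathbb C^n$ by $(0,y,w)\sim(1,y,g(y)w)$, and $\operatorname{ch}_{2s+1}(E_g)=\sigma\times g^*u$.

\begin{lemma}\label{lem:detect}
The map $\delta:\pi_N(U(n),I)\to\mathbb Q$, $\delta[g]=\langle g^*u,[S^N]\rangle$, is an injective homomorphism, and $[\bar g]=-[g]$ in $\pi_N(U(n),I)$. Every map $g:S^N\to U(n)$ with $g^*u=0$ is null-homotopic.
\end{lemma}

\begin{proof}
The map $\delta$ is the Hurewicz homomorphism followed by evaluation of $u$, so it is a homomorphism. Let $g(y_0)=I$ and $g^*u=0$. Over $\{0\}\times S^N$ trivialize $E_g$ by $[0,y,w]\mapsto w$, and over $S^1\times\{y_0\}$ by $[t,y_0,w]\mapsto w$, which is well defined because $g(y_0)=I$. The two trivializations agree at $(0,y_0)$. So $E_g$ is trivialized over $S^1\vee S^N$, and $E_g=c^*F$ for a bundle $F$ over $S^1\wedge S^N\cong S^{N+1}$, where $c$ is the collapse map.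

The map $c^*$ is injective on $H^{N+1}$. This follows from the exact sequence of the pair $(S^1\times S^N,S^1\vee S^N)$, since $H^N(S^1\times S^N)\to H^N(S^1\vee S^N)$ is onto: the generator is the restriction of the class pulled back from the factor $S^N$. From $c^*\operatorname{ch}_{2s+1}(F)=\sigma\times g^*u=0$ we get $\operatorname{ch}_{2s+1}(F)=0$, so $F$ is stably trivial.

It remains to find the clutching function of $F$. Let $\kappa$ be the map from the unreduced suspension of $S^N$ to $S^1\wedge S^N$ that collapses the segment over $y_0$; it is a homotopy equivalence. The bundle $\kappa^*F$ arises from $[0,1]\times S^N\times\mathbb C^n$ by identifying the fibers over $\{0\}\times S^N$ through $(0,y,w)\mapsto w$ and the fibers over $\{1\}\times S^N$ through $(1,y,w)\mapsto g(y)^{-1}w$. These two formulas trivialize $\kappa^*F$ over the two cones, so its clutching function is $g^{-1}$ or $g$, according to convention. Hence $[g]=0$ in $\pi_N(U)$, and so in $\pi_N(U(n))$ because $N<2n$. Thus $\delta$ is injective.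

The map $(t,y,w)\mapsto(t,y,\bar w)$ identifies $E_{\bar g}$ with $\overline{E_g}$, so $\bar g^*u=(-1)^{2s+1}g^*u=-g^*u$ and $[\bar g]=-[g]$. Finally, an arbitrary $g:S^N\to U(n)$ is homotopic to the based map $g\cdot g(y_0)^{-1}$, because $U(n)$ is path connected.
\end{proof}

\subsection{From $GL_n(\mathbb C)$ to $\Sigma_n$}

The class $u$ gives null-homotopies through invertible matrices, while Lemma~\ref{lem:double} needs one through invertible \emph{symmetric} matrices. In dimension $N=4s+1$ nothing is lost.

\begin{lemma}\label{lem:inject}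
Let $\iota:\Sigma_n\to GL_n(\mathbb C)$ be the inclusion. If $M:S^N\to\Sigma_n$ is a map such that $\iota\circ M$ is null-homotopic, then $M$ is null-homotopic.
\end{lemma}

\begin{proof}
We first show $\pi_N(\Sigma_n)\cong\mathbb Z$. All nondegenerate symmetric bilinear forms on $\mathbb C^n$ are equivalent, so $GL_n(\mathbb C)$ acts transitively on $\Sigma_n$ by $g\cdot Y=gYg^T$. Thus $\Sigma_n$ is path connected, and $\omega:GL_n(\mathbb C)\to\Sigma_n$, $\omega(g)=gg^T$, is a fiber bundle with fiber $O_n(\mathbb C)=\{g:gg^T=I\}$. The polar decomposition $g=g_0e^{H}$, with $g_0$ unitary and $H$ Hermitian, deforms $GL_n(\mathbb C)$ onto $U(n)$ by $g_0e^{tH}$. If $g\in O_n(\mathbb C)$, then $g=(g^T)^{-1}=(g_0^T)^{-1}e^{-H^T}$, and uniqueness gives $g_0\in O(n)$ and $H^T=-H$; so the same deformation takes $O_n(\mathbb C)$ onto $O(n)$ within $O_n(\mathbb C)$. Comparing the exact sequences of the two bundles gives $\pi_N(\Sigma_n)\cong\pi_N(U(n)/O(n))$. Now map the exact sequence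
\[
\pi_N(O(n))\to\pi_N(U(n))\to\pi_N(U(n)/O(n))\to\pi_{N-1}(O(n))\to\pi_{N-1}(U(n))
\]
to the corresponding sequence for $O\to U\to U/O$. Since $N\le n-1$, the first vertical map is onto and the second, fourth and fifth are bijective. The five lemma gives $\pi_N(U(n)/O(n))\cong\pi_N(U/O)\cong\mathbb Z$.

Next we show that $\iota_*:\pi_N(\Sigma_n,I)\to\pi_N(GL_n(\mathbb C),I)\cong\pi_N(U(n),I)\cong\mathbb Z$ is not zero. In a topological group the pointwise product of based maps represents the sum of their classes. For a based map $g:S^N\to U(n)$ we have $g^T=\bar g^{-1}$, so Lemma~\ref{lem:detect} gives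
\begin{equation}\label{eq:two}
(\iota\omega)_*[g]=[gg^T]=[g]-[\bar g]=2[g].
\end{equation}
Hence $\iota_*$ is a nonzero homomorphism $\mathbb Z\to\mathbb Z$, and it is injective. Change of base point along paths in $\Sigma_n$ commutes with $\iota_*$, so $\iota_*$ is injective on $\pi_N$ at every base point.

Choose $y_0\in S^N$. If $\iota\circ M$ is null-homotopic, it extends over the disk bounded by $S^N$, so its class in $\pi_N(GL_n(\mathbb C),M(y_0))$ is zero. Then the class of $M$ in $\pi_N(\Sigma_n,M(y_0))$ is zero.
\end{proof}

\subsection{The eigenbundles}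

Let $W$ and $X$ be as in Proposition~\ref{prop:null}. The negative eigenspaces of $A\in X$ do not form a bundle, since their dimension jumps. We replace them by bundles on overlapping open sets. The second smallest of the numbers $|\lambda_1|,\dots,|\lambda_n|$ is continuous, and it is positive on $X$ because $W$ is almost nonsingular. As $X$ is compact, there is $\varepsilon>0$ such that
\begin{equation}\label{eq:eps}
\text{for every } A\in X \text{ at most one index } j \text{ has } \lambda_j(A)\in[-\varepsilon,\varepsilon].
\end{equation}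
With $\lambda_0=-\infty$ and $\lambda_{n+1}=+\infty$ define the open sets
\[
O_j=\{A\in X:\lambda_j(A)<\varepsilon,\ \lambda_{j+1}(A)>-\varepsilon\},\qquad0\le j\le n .
\]
They cover $X$, since $A\in O_j$ when $j$ is the number of negative eigenvalues of $A$. On $O_j$ we have $\lambda_j<\lambda_{j+1}$, for otherwise both would lie in $(-\varepsilon,\varepsilon)$. Because of this gap, the projection onto the sum of the eigenspaces of $\lambda_1,\dots,\lambda_j$ is locally a contour integral of the resolvent and depends continuously on $A$. These sums form a subbundle $B_j\subset O_j\times\mathbb R^n$ of rank $j$. In the example of Section~\ref{sec:two} the sets $O_0,O_1,O_2$ are slight enlargements of the northern cap, the band and the southern cap.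

\begin{lemma}\label{lem:vanish}
$\operatorname{ch}_{2s}((B_q)_{\mathbb C})=0$ in $H^{4s}(O_q)$.
\end{lemma}

\begin{proof}
If $i<j$ and $A\in O_i\cap O_j$, then $-\varepsilon<\lambda_{i+1}\le\lambda_j<\varepsilon$, so $j=i+1$ by \eqref{eq:eps}. Thus the cover is a chain: each $O_j$ meets only its neighbors. On $O_{j-1}\cap O_j$ we have $B_j=B_{j-1}\oplus\Lambda$, where $\Lambda$ is the real line bundle of eigenvectors of $\lambda_j$.

Put $\vartheta_j=\operatorname{ch}_{2s}((B_j)_{\mathbb C})\in H^{4s}(O_j)$. The bundle $\Lambda\otimes\Lambda$ is trivial, so $2c_1(\Lambda_{\mathbb C})=0$, the rational class $c_1(\Lambda_{\mathbb C})$ vanishes, and $\operatorname{ch}_{2s}(\Lambda_{\mathbb C})=c_1(\Lambda_{\mathbb C})^{2s}/(2s)!=0$ because $s\ge1$. Hence $\vartheta_j=\vartheta_{j-1}$ on $O_{j-1}\cap O_j$.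

Classes that agree on overlaps need not glue for an arbitrary cover, but they do for a chain. Let $X_j=O_0\cup\dots\cup O_j$, and suppose that $\Theta_{j-1}\in H^{4s}(X_{j-1})$ restricts to $\vartheta_i$ on $O_i$ for all $i\le j-1$. Since $X_{j-1}\cap O_j=O_{j-1}\cap O_j$, the classes $\Theta_{j-1}$ and $\vartheta_j$ agree on $X_{j-1}\cap O_j$. The Mayer--Vietoris sequence gives $\Theta_j\in H^{4s}(X_j)$ restricting to both. Starting from $\Theta_0=\vartheta_0$ we reach $\Theta_n\in H^{4s}(X)$ with $\Theta_n|_{O_q}=\vartheta_q$. But $H^{4s}(S^{4s+1})=0$.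
\end{proof}

\subsection{A normal form for $M_W$}

To use Lemma~\ref{lem:vanish} we deform $M=M_W$ into a map that depends only on $B_q$ and on the function $f$. Let
\[
K=\{A\in X:|f(A)|\le\varepsilon\},\qquad C=\{A\in X:|f(A)|\ge\varepsilon\}.
\]
If $\lambda_q\ge\varepsilon$ then $f\ge2\varepsilon$, and if $\lambda_{q+1}\le-\varepsilon$ then $f\le-2\varepsilon$. Therefore
\begin{equation}\label{eq:Oq}
X\setminus O_q\subset\{|f|\ge2\varepsilon\},
\end{equation}
and in particular $K\subset O_q$. Define $\tau:X\to[0,\pi]$ to be $0$ where $f\ge\varepsilon$, to be $\pi$ where $f\le-\varepsilon$, and to be $\frac\pi2(1-f/\varepsilon)$ on $K$. Let $\mathbb T\subset\mathbb C$ be the unit circle and $\zeta=e^{-2i\tau}:X\to\mathbb T$, so that $\zeta=1$ on $C$. Let $\mathrm{Gr}$ be the Grassmannian of $q$-dimensional subspaces of $\mathbb R^n$, let $\beta:O_q\to\mathrm{Gr}$ send $A$ to the fiber of $B_q$, and let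
\[
h:\mathbb T\times\mathrm{Gr}\to U(n),\qquad h(z,V)=(1-P_V)+zP_V,
\]
where $P_V$ is the orthogonal projection onto $V$. Since $h(1,V)=I$, we can define $G:X\to U(n)$ by $G=h\circ(\zeta,\beta)$ on $O_q$ and $G=I$ on $C$. It is continuous, being continuous on the closed sets $K$ and $C$.

\begin{lemma}\label{lem:normal}
The maps $M$ and $G$ are homotopic in $GL_n(\mathbb C)$.
\end{lemma}

\begin{proof}
Put $G_0=e^{i\tau}G$. It is homotopic to $G$ through the maps $e^{it\tau}G$, $0\le t\le1$. With $P=P_{\beta(A)}$ we have
\[
G_0=e^{i\tau}(1-P)+e^{-i\tau}P\ \text{ on }K,\qquad G_0=I\ \text{ where }f\ge\varepsilon,\qquad G_0=-I\ \text{ where }f\le-\varepsilon .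
\]
We claim that $(1-t)M+tG_0$ is invertible for $0\le t\le1$. Off $K$ its eigenvalues have real part $(1-t)f+t>0$ if $f>\varepsilon$, and $(1-t)f-t<0$ if $f<-\varepsilon$. On $K$ an orthonormal eigenbasis of $A$ diagonalizes both $M$ and $G_0$, and the eigenvalues are
\[
(1-t)(f+i\lambda_j)+te^{\pm i\tau},
\]
with the sign $+$ for $j>q$ and $-$ for $j\le q$. The real part is $(1-t)f+t\sin(\pi f/2\varepsilon)$, a convex combination of two numbers with the sign of $f$, so it is nonzero unless $f=0$. If $f=0$, then $\tau=\pi/2$, and by Lemma~\ref{lem:maps}(b) the imaginary part is $(1-t)\lambda_j+t>0$ for $j>q$ and $(1-t)\lambda_j-t<0$ for $j\le q$.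
\end{proof}

\subsection{Evaluating the class $u$}

The map $G$ factors through $h$ only on $O_q$, and it is constant outside. So we compute $h^*u$ relative to the set where $h=I$. We regard $u$ as an element of $H^N(U(n),I)\cong H^N(U(n))$. Let $\sigma'$ generate $H^1(\mathbb T,1)\cong H^1(\mathbb T)$, let $\mathcal V\to\mathrm{Gr}$ be the tautological bundle, and let $\mathrm{pr}_1,\mathrm{pr}_2$ be the projections of $\mathbb T\times\mathrm{Gr}$.

\begin{lemma}\label{lem:h}
There is $\eta\in\mathbb Q$ such that $h^*u=\eta\,\mathrm{pr}_1^*\sigma'\cup\mathrm{pr}_2^*\operatorname{ch}_{2s}(\mathcal V_{\mathbb C})$ in $H^N(\mathbb T\times\mathrm{Gr},\{1\}\times\mathrm{Gr})$.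
\end{lemma}

\begin{proof}
The gluing map $h(z,V)$ is the identity on $V^\perp\otimes\mathbb C$ and multiplication by $z$ on $V\otimes\mathbb C$. So over $S^1\times\mathbb T\times\mathrm{Gr}$,
\[
E_h\cong\mathcal V^\perp_{\mathbb C}\oplus(\mathcal H\otimes\mathcal V_{\mathbb C}),
\]
where $\mathcal V$ and $\mathcal V^\perp$ are pulled back from $\mathrm{Gr}$, and $\mathcal H$ is pulled back from the line bundle over $S^1\times\mathbb T$ obtained from $[0,1]\times\mathbb T\times\mathbb C$ by $(0,z,w)\sim(1,z,zw)$. On the torus $H^2$ is spanned by $\sigma\times\sigma'$ and higher cohomology vanishes, so $\operatorname{ch}(\mathcal H)=1+\eta\,\sigma\times\sigma'$ for some $\eta\in\mathbb Q$; its value is not needed. Since $\mathcal V\oplus\mathcal V^\perp$ is trivial,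
\[
\sigma\times h^*u=\operatorname{ch}_{2s+1}(\mathcal V^\perp_{\mathbb C})+\operatorname{ch}_{2s+1}(\mathcal V_{\mathbb C})+\eta\,\sigma\times\sigma'\times\operatorname{ch}_{2s}(\mathcal V_{\mathbb C})=\eta\,\sigma\times\sigma'\times\operatorname{ch}_{2s}(\mathcal V_{\mathbb C}).
\]
This proves the formula in $H^N(\mathbb T\times\mathrm{Gr})$. As $\{1\}\times\mathrm{Gr}$ is a retract of $\mathbb T\times\mathrm{Gr}$, restriction to it is onto in degree $N-1$, so the relative group injects into the absolute one. Both sides of the formula are relative classes with the same image.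
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:null}]
Consider $G$ as a map of pairs $(X,C)\to(U(n),I)$. By \eqref{eq:Oq} the closed set $X\setminus O_q$ lies in the open set $\{|f|>\varepsilon\}\subset C$, so excision makes the restriction $H^N(X,C)\to H^N(O_q,O_q\cap C)$ an isomorphism. On $O_q$ the map $G$ is the composite of $(\zeta,\beta):(O_q,O_q\cap C)\to(\mathbb T\times\mathrm{Gr},\{1\}\times\mathrm{Gr})$ with $h$, and $\beta^*\mathcal V=B_q$. By Lemmas~\ref{lem:h} and~\ref{lem:vanish} the restriction of $G^*u$ is
\[
\eta\,\zeta^*\sigma'\cup\operatorname{ch}_{2s}((B_q)_{\mathbb C})=0 .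
\]
Hence $G^*u=0$ in $H^N(X,C)$ and so in $H^N(X)$. By Lemma~\ref{lem:detect} the map $G$ is null-homotopic in $U(n)$, by Lemma~\ref{lem:normal} the map $M_W$ is null-homotopic in $GL_n(\mathbb C)$, and by Lemma~\ref{lem:inject} it is null-homotopic in $\Sigma_n$.
\end{proof}

\section{The cases of equality}\label{sec:equal}

\begin{proof}[Proof of Theorem~\ref{thm:B}, part (2)]
By \eqref{eq:table}, $p(n)=8a+5=2v-1$ if $v=4a+3$, and $p(n)=8a+9=2v+1$ if $v=4a+4$. In both cases $p(n)\equiv1\pmod4$ and $p(n)\ge5$, and $p(n)\le2v+1\le2^v-1\le n-1$ because $v\ge3$. So Proposition~\ref{prop:null} applies with $N=p(n)$. If $W$ were almost nonsingular of dimension $p(n)+1$, then $M_W$ would be null-homotopic, contrary to Corollary~\ref{cor:bounds}(b). Hence $m(n,n-2)\le p(n)=m(n,n-1)$, and \eqref{eq:chain} gives equality.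
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
This is the case $n=8$, where $v=3$, $\rho(4)=4$, $N=p(8)=5\le7$ and $s=1$. We get $d(8,6,\mathbb R)=d(8,7,\mathbb R)=\rho(4)+2=6$. The nonsingular space of dimension $5$ is the one in Lemma~\ref{lem:RH} with $Y(y)=L_y$, $y\in\mathbb H$.
\end{proof}

\section{The cases of strict inequality}\label{sec:strict}

When $p(n)\le2$, that is, when $v\le1$, the dimension count already beats $m(n,n-1)$. When $v=2$ we have $p(n)=3$, the count gives nothing new, and we must construct an almost nonsingular space of dimension $4$.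

Begin with $n=4$. For $x\in\operatorname{Im}\mathbb H$ let $\Phi_x=L_xR_{\mathbf i}$, that is, $\Phi_x(q)=xq\mathbf i$. A product of two commuting skew maps is symmetric, and $\Phi_x^2=|x|^2I$, so the $\Phi_x$ form a nonsingular space of dimension $3=p(4)$. We look for one more symmetric matrix $B$ such that $\Phi_x+B$ has corank at most one for all $x$. The choice $B=I$ fails: the equation $xq\mathbf i+q=0$ is preserved when $q$ is multiplied on the right by an element of $\mathbb R+\mathbb R\mathbf i$, so kernels have even dimension, and $x=\mathbf i$, $q=1$ is a solution. We break this symmetry with a term that involves $R_{\mathbf j}$. Let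
\[
B(q)=q+2\,\mathbf iq\mathbf j,
\]
which is symmetric for the same reason as $\Phi_x$.

\begin{lemma}\label{lem:quat}
For every $x\in\operatorname{Im}\mathbb H$ the kernel of $\Phi_x+B$ has dimension at most $1$, and it is zero if $|x|>3$.
\end{lemma}

\begin{proof}
Let $|q|=1$. Since $\mathbf i^{-1}=-\mathbf i$ and $\mathbf j\mathbf i=-\mathbf k$, the equation $(\Phi_x+B)q=0$ is equivalent to
\[
x=(q+2\,\mathbf iq\mathbf j)\,\mathbf i\,q^{-1}=u-2\,\mathbf iw,\qquad u=q\mathbf iq^{-1},\quad w=q\mathbf kq^{-1},
\]
where $u,w$ are orthonormal vectors in $\operatorname{Im}\mathbb H$. Suppose that the equation holds. The real part of the right side is $2\langle\mathbf i,w\rangle$, so $w\perp\mathbf i$. Put $y=\mathbf i\times w=\mathbf iw$. Then $(w,y,\mathbf i)$ is an orthonormal basis of $\operatorname{Im}\mathbb H$, $w=y\times\mathbf i$, and $x=u-2y$; in particular $|x|\le3$. Since $u\perp w$, we have $u=\alpha\mathbf i+\alpha'y$ with $\alpha^2+\alpha'^2=1$, and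
\[
x=\alpha\,\mathbf i-(2-\alpha')\,y,\qquad 2-\alpha'\ge1 .
\]
The $\mathbf i$-component of $x$ determines $\alpha$. The component orthogonal to $\mathbf i$ is nonzero; its direction determines $y$ and its length determines $\alpha'$. So $x$ determines $u$ and $w=y\times\mathbf i$. The rotation $z\mapsto qzq^{-1}$ is determined by its values on $\mathbf i$ and $\mathbf k$, so $q$ is determined up to sign. A kernel with at most two unit vectors has dimension at most $1$.
\end{proof}

Corank one does occur: $(\Phi_{\mathbf i+2\mathbf j}+B)(1)=(-1-2\mathbf k)+(1+2\mathbf k)=0$. So the direct sum of $r$ equal copies would have corank $r$. Since the singular parameters $x$ lie in a ball, we can shift the blocks so that no two are singular together.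

\begin{lemma}\label{lem:four}
For every $r\ge1$ the space $S_{4r}(\mathbb R)$ contains an almost nonsingular subspace of dimension $4$.
\end{lemma}

\begin{proof}
Choose $x_1,\dots,x_r\in\operatorname{Im}\mathbb H$ with pairwise distances greater than $6$, and consider the linear map
\[
\operatorname{Im}\mathbb H\oplus\mathbb R\to S_{4r}(\mathbb R),\qquad (x,t)\mapsto\bigoplus_{l=1}^r\bigl(\Phi_{x+tx_l}+tB\bigr).
\]
If $t=0$ and $x\ne0$, the image is invertible. If $t\ne0$, we may scale to $t=1$. By Lemma~\ref{lem:quat} the $l$-th block is singular only if $|x+x_l|\le3$, which holds for at most one $l$, and that block has corank at most $1$. So every nonzero $(x,t)$ has an image of rank at least $4r-1$; in particular the map is injective.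
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}, parts (3) and (4)]
Let $n\ge3$ be odd. Then $m(n,n-1)=p(n)=1$ by Corollary~\ref{cor:bounds}(a) and $m(n,n-2)\ge3$ by Lemma~\ref{lem:count}, so $d(n,n-1,\mathbb R)=2$ and $d(n,n-2,\mathbb R)\ge4$.

Let $n\ge4$ and $v\in\{1,2\}$. Then $m(n,n-2)\ge p(n)+1$: for $v=1$ we have $p(n)+1=3$ and use Lemma~\ref{lem:count}, and for $v=2$ we have $p(n)+1=4$ and use Lemma~\ref{lem:four}. By Corollary~\ref{cor:bounds}(b) equality holds, so $d(n,n-2,\mathbb R)=p(n)+2=\rho(n/2)+3$, which exceeds $d(n,n-1,\mathbb R)=\rho(n/2)+2$. This proves (3).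

For (4), equation \eqref{eq:rankone} gives $d(3,1,\mathbb R)=6$ and $d(4,1,\mathbb R)=10$. Part (3) gives $d(3,2,\mathbb R)=2$ and $d(4,2,\mathbb R)=\rho(2)+3=5$, and part (1) gives $d(4,3,\mathbb R)=\rho(2)+2=4$.
\end{proof}

\begin{remark}\label{rem:hyp}
These spaces show that the congruence $N\equiv1\pmod4$ in Proposition~\ref{prop:null} cannot be dropped. For $(n,N)=(6,2)$ and $(n,N)=(4,3)$ we have $N=p(n)\le n-1$ and an almost nonsingular space $W$ of dimension $N+1$, and $M_W$ is not null-homotopic by Corollary~\ref{cor:bounds}(b). For even $N$ the Chern character has no component in the odd degree $N+1$, so the class $u$ is not available. For $N\equiv3\pmod4$ the class $u$ comes from $\operatorname{ch}_j$ with $j=(N+1)/2$ even, so $[\bar g]=[g]$, and \eqref{eq:two} becomes $[gg^T]=0$. The condition $s\ge1$ is used in Lemma~\ref{lem:vanish}, where $\operatorname{ch}_0$, the rank, would not vanish on line bundles, and the condition $N\le n-1$ is used for the stable range in Lemmas~\ref{lem:detect} and~\ref{lem:inject}. In the cases left undecided in Section~\ref{sec:intro},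 $p(n)$ is $8a+2$ or $8a+3$ with $a\ge1$: Proposition~\ref{prop:null} does not apply to $N=p(n)$, and the almost nonsingular spaces of Lemmas~\ref{lem:count} and~\ref{lem:four} have dimensions $3$ and $4$, smaller than $p(n)+1$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Adams}
Adams, \emph{Vector fields on spheres}, Ann. of Math. \textbf{75} (1962).

\bibitem{bounded}
\emph{On spaces of matrices containing a nonzero matrix of bounded rank},
\texttt{http://www.math.uic.edu/\textasciitilde{}friedlan/falikman.pdf}.

\end{thebibliography}
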